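# Velocity averages in $L^r_xL^2_v$: Besicovitch tubes and the lost half derivative

## A family of lines steered by two blocks of binary digits

Fix $0<\tau\le\frac14$, let $q$ be the integer with $\tau/16<2^{-q}\le\tau/8$ (so $q\ge5$), and let $K\ge1$ be an integer. For $0\le i\le K$ put
$$t_i=-1+(1-\tau)\frac iK,\qquad t_i'=-t_i .$$
The points $t_i$ increase from $-1$ to $t_K=-\tau$; the points $t_i'$ decrease from $1$ to $t_K'=\tau$. To each pair of digit strings $j=(\epsilon,\epsilon')\in\{0,1\}^K\times\{0,1\}^K$ we attach the function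
$$y_j(x_1)=\sum_{i=1}^K2^{-i}\epsilon_i\,(x_1-t_i)+2^{-K-q}\sum_{i=1}^K2^{-i}\epsilon'_i\,(x_1-t_i').\tag{1}$$
Its graph is a line: $y_j(x_1)=\theta_jx_1+b_j$ with
$$\theta_j=\sum_{i}2^{-i}\epsilon_i+2^{-K-q}\sum_{i}2^{-i}\epsilon'_i,\qquad b_j=-\sum_{i}2^{-i}\epsilon_it_i-2^{-K-q}\sum_{i}2^{-i}\epsilon_i't'_i .$$
There are $N=2^{2K}$ lines. The slope $\theta_j$ has binary digits $\epsilon_1,\dots,\epsilon_K$ in places $1,\dots,K$, zeros in the next $q$ places, then $\epsilon'_1,\dots,\epsilon_K'$. Hence the $\theta_j$ are distinct multiples of $2^{-2K-q}$ in $[0,1)$, and $|b_j|\le2$.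

The point of (1) is that the digit $\epsilon_i$ has no effect on $y_j$ at $x_1=t_i$, on the left, and $\epsilon_i'$ has no effect at $x_1=t_i'$, on the right.

For $K=1$ we have $t_1=-\tau$, $t_1'=\tau$, and $y=\frac12\epsilon(x_1+\tau)+2^{-q-2}\epsilon'(x_1-\tau)$. At $x_1=-\tau$ the digit $\epsilon$ is invisible and the four lines occupy two points, $0$ and $-2^{-q-1}\tau$. At $x_1=\tau$ the digit $\epsilon'$ is invisible and they occupy the two points $0$ and $\tau$. At $x_1=0$ the four values are $0,\ \frac\tau2,\ -2^{-q-2}\tau,\ \frac\tau2-2^{-q-2}\tau$, all different.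

For $K=2$ look at the first block only: it is $\frac12\epsilon_1(x_1-t_1)+\frac14\epsilon_2(x_1-t_2)$ with $t_1=-\frac{1+\tau}2$, $t_2=-\tau$. At $t_1$ it takes only the values $0$ and $-\frac{1-\tau}8$; at $t_2$ only $0$ and $\frac{1-\tau}4$; at $0$ it takes the four values $0,\frac\tau4,\frac{1+\tau}4,\frac{1+2\tau}4$. The second block moves these values by at most $2^{-K-q}\cdot2\le2^{-6}$.

Now thicken the lines. Put
$$w=\tau\,2^{-2K-q-3},\quad F_j=\{(x_1,x_2):|x_1|\le1,\ |x_2-y_j(x_1)|\le w\},\quad n(x_1,x_2)=\sum_j\mathbf 1_{F_j}(x_1,x_2).$$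
So $n$ counts how many tubes pass through a point. The total mass does not depend on $K$:
$$Nw=\tau2^{-q-3}\in\Big(\frac{\tau^2}{128},\frac{\tau^2}{64}\Big],\qquad \int n=4Nw .\tag{2}$$

**Lemma 1.**
(a) If $|x_1|\le\tau/2$ and $j\ne l$, then $|y_j(x_1)-y_l(x_1)|\ge4w$. In particular the sets $F_j\cap\{|x_1|\le\tau/2\}$ are pairwise disjoint.
(b) The set $E=\bigcup_jF_j\cap\{\tau\le|x_1|\le1\}$ has measure $|E|\le14/K$.
(c) For $1\le r<2$,
$$\int n^{r/2}\le4\tau Nw+(14/K)^{1-r/2}(4Nw)^{r/2},$$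
and there is $C_r$ such that $\int n^{r/2}\le5\tau Nw$ as soon as $K\ge C_r\,\tau^{-2-\frac2{2-r}}$.

In words: the tubes are disjoint in the thin central strip, and on both sides of it they are squeezed into a set as small as we please. Part (c) says that if one pays $n^{r/2}$ instead of $n$, with $r<2$, then the cost of the whole family is essentially the cost of the central strip, although that strip contains only a fraction about $\tau$ of each tube.

This is what the family is for. We shall build functions $f(x,v)$ whose particles travel along the tubes, with directions $v$ in disjoint sectors, so that the $L^r_xL^2_v$ norm of $f$ is controlled by $\int n^{r/2}$; and we shall choose phases so that the average of $f$ in $v$ is large exactly in the central strip. This contradicts a gain of half a derivative in $L^r$, $r<2$. Lemma 1 is proved below, after the analytic problem has been posed and simpler tests have been seen to fail.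

## Transport, velocity averages and half a derivative

Let $n\ge2$. (As a number, $n$ is the dimension; as a function of $(x_1,x_2)$ it is the counting function above.) Consider
$$v\cdot\nabla_x f(x,v)=g(x,v),\qquad(x,v)\in\mathbb R^n\times\mathbb R^n,\tag{3}$$
in the sense of distributions.

**Definition (mixed norm).** $L^r(\mathbb R^n;L^2(\mathbb R^n))$, or $L^rL^2$, is $L^r$ in $x$ with values in $L^2$ in $v$: $\|f\|_{L^rL^2}=\big\|\,\|f(x,\cdot)\|_{L^2_v}\big\|_{L^r_x}$.

Here is the example that matters. Let $n=2$, let $V_1,\dots,V_N$ be disjoint sets of velocities of equal measure $|V|$, and let $f=\sum_j\mathbf 1_{F_j}(x)\mathbf 1_{V_j}(v)$. Then $\|f(x,\cdot)\|_{L^2}^2=|V|\,n(x)$, so $\|f\|_{L^rL^2}=|V|^{1/2}\big(\int n^{r/2}\big)^{1/r}$. If the $F_j$ are disjoint sets of area $A$, then $\int n^{r/2}=NA$; if they coincide, it is $N^{r/2}A$. For $r<2$ overlap is cheap, for $r>2$ it is expensive, and for $r=2$ it makes no difference.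

**Definition (the space $X_r$ and the average).** Let $1\le r\le\infty$ and
$$X_r=\{f\in L^rL^2:\ v\cdot\nabla_xf\in L^rL^2\},\qquad\|f\|_{X_r}=\|f\|_{L^rL^2}+\|v\cdot\nabla_xf\|_{L^rL^2}.$$
For $\varphi\in L^\infty_c(\mathbb R^n)$ (bounded, with compact support) put $\rho_\varphi[f](x)=\int f(x,v)\varphi(v)\,dv$.

$X_r$ is a Banach space. Indeed, if $(f_k)$ is Cauchy in $X_r$, then $f_k\to f$ and $v\cdot\nabla_xf_k\to g$ in $L^rL^2$, hence in distributions; but $v\cdot\nabla_xf_k\to v\cdot\nabla_xf$ in distributions too, so $g=v\cdot\nabla_xf$.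

**Definition (target spaces).** For $s\ge0$, $1<r<\infty$, $W^{s,r}$ is the Bessel potential space with norm $\|(1-\Delta)^{s/2}u\|_{L^r}$; in particular $W^{s,2}=H^s$. For Besov spaces fix a radial $\psi_0\in C_c^\infty(\mathbb R^n)$ with $\psi_0=1$ on $\{|\xi|\le1\}$ and support in $\{|\xi|\le2\}$, put $\psi_k(\xi)=\psi_0(2^{-k}\xi)-\psi_0(2^{1-k}\xi)$ for $k\ge1$ (supported in $2^{k-1}\le|\xi|\le2^{k+1}$), $\Delta_k=\psi_k(D)$, and
$$\|u\|_{B^s_{r,\infty}}=\sup_{k\ge0}2^{ks}\|\Delta_ku\|_{L^r}.$$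
Here $m(D)$ is the Fourier multiplier with symbol $m$.

The classical velocity averaging lemma says that if $f$ and $v\cdot\nabla_xf$ lie in $L^2(\mathbb R^n_x\times\mathbb R^n_v)$, then $\rho_\varphi[f]\in H^{1/2}=W^{1/2,2}$ for every $\varphi\in L_c^\infty$. The question is whether the half derivative can also be had with $L^2$ replaced by $L^rL^2$ for some $r<2$. The following conjecture, taken from a text of Diogo Arsénio (http://jedp.cedram.org/cedram-bin/article/JEDP_2015____A1_0.pdf), says no: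

> In any dimension $n\ge2$, let $\frac{2n}{n+1}\le r\le2$ satisfy that, for any $f,g\in L^r(\mathbb R^n;L^2(\mathbb R^n))$ such that (3) holds true, one has $\int f(x,v)\varphi(v)\,dv\in W^{\frac12,r}(\mathbb R^n)$ for any $\varphi\in L^\infty_c(\mathbb R^n)$. Then, necessarily, $r=2$.

The conjecture is true. Functions are complex valued.

**Theorem A (the conjecture).** Let $n\ge2$, $1<r<2$ and $\varphi=\mathbf 1_{[1,2]\times[0,4]\times[0,1]^{n-2}}$. There is $f\in X_r$ with $\rho_\varphi[f]\notin W^{1/2,r}(\mathbb R^n)$. Hence if $\frac{2n}{n+1}\le r\le2$ has the property in the conjecture, then $r=2$.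

(The last sentence follows because $\frac{2n}{n+1}\ge\frac43>1$.) For the stronger statement call $\Theta\in C_c^\infty(\mathbb R^n)$ an **annular cutoff** with parameter $S\ge1$ if $\Theta=1$ on $\{\frac12\le|\xi|\le S+2\}$ and $\operatorname{supp}\Theta\subset\{\frac14\le|\xi|\le S+3\}$.

**Theorem B.** Let $n\ge2$.

1. Let $1\le r\le\infty$, $r\ne2$, and let $\varphi\in L^\infty_c$ be any function that is not a.e. zero. Then there is $f\in X_r$ with $\rho_\varphi[f]\notin B^{1/2}_{r,\infty}$. In particular, since $W^{1/2,r}\subset B^{1/2}_{r,\infty}$, for $1<r<\infty$ the $W^{1/2,r}$ gain holds if and only if $r=2$.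
2. If $r>2$ and $s>1/r$, then for every such $\varphi$ there is $f\in X_r$ with $\rho_\varphi[f]\notin B^s_{r,\infty}$.
3. Let $1\le r<2$, let $\varphi$ be as in Theorem A, $\gamma_r=\frac{2-r}{4(3-r)}$, and let $\Theta$ be an annular cutoff with $S=2$. For all large $\lambda$,
$$\sup_{\|f\|_{X_r}\le1}\lambda^{1/2}\|\Theta(D/\lambda)\rho_\varphi[f]\|_{L^r}\ \ge\ c\,(\log\lambda)^{\gamma_r}.$$

Complex values are harmless: $v\cdot\nabla_x$ is real, so if $\varphi$ is real, then $\rho_\varphi[\operatorname{Re}f]=\operatorname{Re}\rho_\varphi[f]$ and likewise for imaginary parts. If $\rho_\varphi[f]$ is not in the target space, the average of $\operatorname{Re}f$ or that of $\operatorname{Im}f$ is not.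

**Reduction to a ratio.** It suffices to find, for given $\varphi$, functions $f\in X_r$ that make $\|\rho_\varphi[f]\|_Y/\|f\|_{X_r}$ arbitrarily large, where $Y=W^{1/2,r}$ or $Y=B^s_{r,\infty}$, $s>0$. Indeed both spaces are Banach spaces that embed continuously in $L^r$: for $W^{1/2,r}$ because $(1-\Delta)^{-1/4}$ is convolution with an $L^1$ kernel, for $B^s_{r,\infty}$ because $\sum_k\|\Delta_ku\|_{L^r}\le\sum_k2^{-ks}\|u\|_{B^s_{r,\infty}}$. By Cauchy–Schwarz $|\rho_\varphi[f](x)|\le\|\varphi\|_{L^2}\|f(x,\cdot)\|_{L^2}$, so $f\mapsto\rho_\varphi[f]$ is continuous $X_r\to L^r$. Suppose it maps $X_r$ into $Y$. If $f_k\to f$ in $X_r$ and $\rho_\varphi[f_k]\to u$ in $Y$, then both $u$ and $\rho_\varphi[f]$ are the limit of $\rho_\varphi[f_k]$ in $L^r$, so $u=\rho_\varphi[f]$. The graph is closed, and the closed graph theorem gives $\|\rho_\varphi[f]\|_Y\le C\|f\|_{X_r}$.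

## One plate, and why it does not suffice for $r<2$

Take $n=2$ and write $s=v_2/v_1$. Fix once and for all

* $\chi\in C_c^\infty(-1,1)$, $0\le\chi\le1$, $\chi=1$ on $[-\frac12,\frac12]$;
* $\kappa\in C_c^\infty(-\frac12,\frac12)$, $0\le\kappa\le1$, $\kappa=1$ on $[-\frac14,\frac14]$.

The function $x_2-sx_1$ is constant along the flow, since $(v_1\partial_{x_1}+v_2\partial_{x_2})(x_2-sx_1)=-sv_1+v_2=0$. So any function of $x_2-sx_1$ and $v$ is transported at no cost, however fast it oscillates. The simplest test is one tube and one small sector: for $0<w\le1$, $0<W\le w/8$, $0<\tau\le\frac14$ let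
$$f=\chi(x_1)\,\mathbf 1_{1\le v_1\le2,\ 0\le s<W}\ \kappa\Big(\frac{x_2-sx_1}w\Big)e^{i\lambda(x_2-sx_1)},\qquad\lambda=\frac2{\tau W}.$$
Only $\chi$ is differentiated by $v\cdot\nabla_x$, so $f$ and $g$ are bounded and live on $|x_1|\le1$, $|x_2|\le w$ and on a set of $v$ of measure $\int_1^2v_1dv_1\,W=\frac32W$. Thus $\|f\|_{X_r}\le CW^{1/2}w^{1/r}$. The reverse bound holds too, because $\chi=\kappa=1$ on $|x_1|\le\frac12$, $|x_2|\le\frac w8$.

With $dv_1dv_2=v_1\,dv_1ds$, the average (with $\varphi$ as in Theorem A) is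
$$\rho(x)=\tfrac32\chi(x_1)e^{i\lambda x_2}\int_0^W\kappa\Big(\frac{x_2-sx_1}w\Big)e^{-i\lambda sx_1}ds .$$
If $|x_1|\le\tau/2$ then $|\lambda sx_1|\le\lambda W\tau/2=1$: no cancellation, and $|\rho|\ge\frac32W\cos1$ for $|x_2|\le w/8$. If $|x_1|>\tau/2$, one integration by parts in $s$ gives
$$|\rho|\le\frac C{\lambda|x_1|}\Big(2+\frac{W|x_1|}w\|\kappa'\|_\infty\Big)\le C\,W\,\frac\tau{|x_1|}.$$
Hence for $1<r<\infty$ we have $\|\rho\|_{L^r}\asymp W(\tau w)^{1/r}$, and
$$\frac{\lambda^{1/2}\|\rho\|_{L^r}}{\|f\|_{X_r}}\asymp\frac{\tau^{-1/2}W^{-1/2}\cdot W(\tau w)^{1/r}}{W^{1/2}w^{1/r}}=\tau^{-1/2}\cdot\tau^{1/r},\tag{4}$$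
with constants independent of $\tau,W,w$. Since $\rho$ oscillates at frequency about $\lambda$ (Lemma 2 will make this precise), the left side of (4) is what we want to be large.

For $r>2$ it is large: with $w=1$, $W=\frac18$ we have $\tau=16/\lambda$ and the ratio is of order $\lambda^{1/2-1/r}$. This will become Part 2 of Theorem B. For $r<2$ the ratio tends to $0$ as $\tau\to0$. Formula (4) shows exactly what happens. The focusing yields the favorable factor $\tau^{-1/2}$. But $\rho$ is large only on a fraction about $\tau$ of the tube, whereas $f$ must be paid for along the whole tube, and this costs $\tau^{1/r}$.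

Cutting the tube shorter does not help. With $\chi(x_1/\tau)$ in place of $\chi(x_1)$, $g$ contains the factor $\tau^{-1}\chi'(x_1/\tau)$, so $\|g\|_{L^rL^2}\ge c\,\tau^{-1}W^{1/2}(\tau w)^{1/r}$. Since $|\rho|\le\frac32W$ on $|x_1|\le\tau$, $|x_2|\le w$ and $\rho=0$ elsewhere, the ratio is at most $C\lambda^{1/2}W^{1/2}\tau\le C\tau^{1/2}$.

Now take $N$ tubes with disjoint velocity sectors. If the tubes are disjoint where $|x_1|\le\tau/2$, the lower bound for the average becomes $W(\tau Nw)^{1/r}$, while by the mixed-norm example the cost is about $W^{1/2}(\int n^{r/2})^{1/r}$. The ratio to beat is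
$$\tau^{-1/2}\Big(\frac{\tau Nw}{\int n^{r/2}}\Big)^{1/r}.$$
Disjoint tubes give nothing new, since then $\int n^{r/2}=\int n=4Nw$. At $r=2$ nothing can be gained by arranging the tubes either, since $\int n^{r/2}=4Nw$ always. But for $r<2$, if the tubes overlap heavily for $|x_1|\ge\tau$, then $\int n^{r/2}$ may drop to order $\tau Nw$, and the full factor $\tau^{-1/2}$ survives. This is Lemma 1.

It also shows why there are two blocks of digits. Suppose we keep only the first block, with $2^K$ lines and $w=\tau2^{-K-3}$. If $j,l$ first differ at $i$, then for $x_1\ge-\tau/2$ all numbers $x_1-t_m$ are positive and decreasing in $m$, so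
$$|y_j-y_l|\ge\Big(2^{-i}-\sum_{m=i+1}^K2^{-m}\Big)(x_1-t_i)=2^{-K}(x_1-t_i)\ge2^{-K}\tfrac\tau2=4w.$$
The tubes are then disjoint on the whole right half, where $\int n^{r/2}=\int n$ is of order $Nw$, and the gain is gone. The second block, which is too fine to disturb the first, does on the right what the first does on the left.

## Proof of Lemma 1: separation, compression, and the count

**Step 1: separation in the central strip (part (a)).** Let $|x_1|\le\tau/2$ and $j\ne l$. Note $4w=\frac\tau2\,2^{-2K-q}$.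

Suppose first that the $\epsilon$-parts of $j,l$ agree, and let $i$ be the first index where the $\epsilon'$-parts differ. The terms before $i$ cancel. The $i$-th term contributes $\pm2^{-K-q}2^{-i}(t_i'-x_1)$. For $m>i$ we have $0<t'_m-x_1\le t'_i-x_1$, so the later terms contribute at most $2^{-K-q}\sum_{m>i}2^{-m}(t_i'-x_1)$ in absolute value. Hence
$$|y_j-y_l|\ge2^{-K-q}\Big(2^{-i}-\sum_{m=i+1}^K2^{-m}\Big)(t_i'-x_1)=2^{-2K-q}(t_i'-x_1)\ge2^{-2K-q}\,\frac\tau2=4w,$$
because $t_i'\ge\tau$ and $x_1\le\tau/2$.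

Suppose now that the $\epsilon$-parts differ, first at $i$. For $m>i$, $0<x_1-t_m\le x_1-t_i$, and the same computation shows that the first sums in (1) differ by at least $2^{-K}(x_1-t_i)\ge2^{-K}\tau/2$. Since $|x_1-t_m'|\le1+\frac\tau2$ and $\sum2^{-m}\le1$, the second sums differ by at most
$$2^{-K-q}\Big(1+\frac\tau2\Big)\le2^{-K}\cdot\frac\tau8\cdot\frac98\le2^{-K}\frac\tau4 .$$
So $|y_j-y_l|\ge2^{-K}\frac\tau4\ge4w$; the last inequality is $2^{-K-q-1}\le\frac14$.

A point in $F_j\cap F_l$ would give $|y_j-y_l|\le2w<4w$. So the tubes are disjoint in the strip.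

**Step 2: compression on the left (half of part (b)).** Let $x_1\in[t_{m-1},t_m]$, $1\le m\le K$. The digits $\epsilon_i$ with $i>m$ have meeting points $t_i$ not far to the right of $x_1$: $|x_1-t_i|\le t_i-t_{m-1}\le(i-m+1)/K$. Fix $\epsilon_1,\dots,\epsilon_m$ and let all other digits vary. Then $y_j(x_1)$ stays in an interval of length at most
$$\sum_{i>m}2^{-i}\,\frac{i-m+1}K+2^{-K-q}\cdot2\ \le\ \frac{3\cdot2^{-m}}K+2\cdot2^{-K-q},$$
where we used $\sum_{k\ge1}2^{-k}(k+1)=3$ and $|x_1-t_i'|\le2$. Thickening by $w$ on both sides adds $2w\le2^{-K-q}$. There are $2^m$ choices of the fixed digits, so the section of $E$ at $x_1$ has measure at most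
$$2^m\Big(\frac{3\cdot2^{-m}}K+3\cdot2^{-K-q}\Big)\le\frac3K+3\cdot2^{m-K}.$$
The interval $[t_{m-1},t_m]$ has length at most $1/K$. Summing over $m$, and using $\sum_{m\le K}2^{m-K}\le2$, the left part of $E$ has measure at most $\frac3K+\frac6K$.

**Step 3: compression on the right (the other half of (b)).** Let $x_1\in[t_m',t_{m-1}']$. For $i>m$, $|x_1-t_i'|\le t'_{m-1}-t_i'\le(i-m+1)/K$. Fix all of $\epsilon$ and $\epsilon_1',\dots,\epsilon_m'$: there are $2^{K+m}$ choices, and for each the values $y_j(x_1)$, thickened, fill an interval of length at most $2^{-K-q}\frac{3\cdot2^{-m}}K+2w$. So the section has measure at most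
$$2^{-q}\frac3K+2^{K+m}\cdot2w\le\frac3K+2^{K+m}\,\tau2^{-2K-q-2}\le\frac3K+2^{m-K}.$$
Multiplying by the length, at most $1/K$, and summing gives at most $\frac3K+\frac2K$. Together with Step 2, $|E|\le14/K$.

**Step 4: the count (part (c)).** On $\{|x_1|\le\tau\}$ use $n^{r/2}\le n$, valid since $n$ is integer valued and $r\le2$: the integral there is at most $N\cdot2w\cdot2\tau=4\tau Nw$. For $\tau\le|x_1|\le1$ the function $n$ lives on $E$, and Hölder's inequality with exponents $\frac2{2-r}$ and $\frac2r$ gives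
$$\int_En^{r/2}\le|E|^{1-r/2}\Big(\int n\Big)^{r/2}\le\Big(\frac{14}K\Big)^{1-r/2}(4Nw)^{r/2}.$$
For the last claim we need this to be at most $\tau Nw$, that is, $(14/K)^{1-r/2}4^{r/2}\le\tau(Nw)^{1-r/2}$. Since $Nw\ge\tau^2/128$, it is enough that $(14/K)^{1-r/2}4^{r/2}\le\tau(\tau^2/128)^{1-r/2}$. Raising to the power $\frac2{2-r}$, this reads
$$K\ge14\cdot128\cdot4^{\frac r{2-r}}\,\tau^{-2-\frac2{2-r}},$$
so $C_r=1792\cdot4^{r/(2-r)}$ will do. $\square$

## Isolating one frequency

The next lemma turns lower bounds in $L^r$ into lower bounds in $W^{1/2,r}$ or $B^s_{r,\infty}$.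

**Lemma 2.** Let $\Theta$ be an annular cutoff with parameter $S\ge1$. There is $C=C(n,\Theta)$ such that for all $\lambda\ge1$ and $1\le r\le\infty$:
(i) $\|\Theta(D/\lambda)u\|_{L^r}\le C\lambda^{-1/2}\|(1-\Delta)^{1/4}u\|_{L^r}$, and $\|\Theta(D/\lambda)u\|_{L^r}\le C\lambda^{-s}\|u\|_{B^s_{r,\infty}}$ for $s\in(0,1]$.
(ii) If $\omega=(-s,1,0,\dots,0)$ with $|s|\le S$ and $B\in C_c^\infty(\mathbb R^n)$, then
$$\|(1-\Theta(D/\lambda))(e^{i\lambda\omega\cdot x}B)\|_{L^r}\le C\lambda^{-1}\|\nabla B\|_{L^r}.$$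

*Proof.* **Step 1: a uniform multiplier bound.** If $m\in C^{n+1}$ is supported in a fixed ball, then $|\check m(x)|\le C(1+|x|)^{-n-1}$, with $C$ controlled by the $C^{n+1}$ norm of $m$ (integrate by parts $n+1$ times). So $\|\check m\|_{L^1}\le C\|m\|_{C^{n+1}}$. The kernel $\lambda^n\check m(\lambda\,\cdot)$ of $m(D/\lambda)$ has the same $L^1$ norm, so $m(D/\lambda)$ is bounded on every $L^r$, uniformly in $\lambda$.

**Step 2: part (i).** With $\xi=\lambda\zeta$,
$$\Theta(\xi/\lambda)(1+|\xi|^2)^{-1/4}=\lambda^{-1/2}M_\lambda(\zeta),\qquad M_\lambda(\zeta)=\Theta(\zeta)\,(\lambda^{-2}+|\zeta|^2)^{-1/4}.$$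
On $\operatorname{supp}\Theta$ we have $|\zeta|\ge\frac14$, so the $M_\lambda$, $\lambda\ge1$, are bounded in $C^{n+1}$ and Step 1 gives the first claim. For the second, $\Theta(D/\lambda)\Delta_k\neq0$ forces $2^{k+1}\ge\lambda/4$ and, if $k\ge1$, $2^{k-1}\le(S+3)\lambda$. So $\lambda/8\le2^k\le2(S+3)\lambda$ (for $k=0$ the upper bound is trivial), which leaves a number of $k$ bounded in terms of $S$. For each of them $\|\Theta(D/\lambda)\Delta_ku\|_{L^r}\le C2^{-ks}\|u\|_{B^s_{r,\infty}}\le C(8/\lambda)^s\|u\|_{B^s_{r,\infty}}$. Sum over $k$.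

**Step 3: part (ii).** Let $\eta\in C_c^\infty(B(0,\frac12))$ with $\eta=1$ near $0$. Since $1\le|\omega|\le1+S$, the support of $\eta(\cdot-\omega)$ lies in $\{\frac12\le|\xi|\le S+\frac32\}$, where $\Theta=1$. Therefore $(1-\Theta(\xi))\eta(\xi-\omega)=0$, that is, $1-\Theta(\xi)=(1-\Theta(\xi))(1-\eta(\xi-\omega))$. The operator $1-\Theta(D/\lambda)$ is bounded on $L^r$ uniformly in $\lambda$, so it suffices to treat $1-\eta(D/\lambda-\omega)$. The Fourier transform of $e^{i\lambda\omega\cdot x}B$ is $\widehat B(\xi-\lambda\omega)$, and multiplying it by $\eta(\xi/\lambda-\omega)=\eta((\xi-\lambda\omega)/\lambda)$ gives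
$$\big(1-\eta(D/\lambda-\omega)\big)(e^{i\lambda\omega\cdot x}B)=e^{i\lambda\omega\cdot x}(B-k_\lambda*B),\qquad k_\lambda=\lambda^n\check\eta(\lambda\,\cdot),\quad\int k_\lambda=\eta(0)=1.$$
Finally $\|B(\cdot-y)-B\|_{L^r}\le|y|\,\|\nabla B\|_{L^r}$, so
$$\|B-k_\lambda*B\|_{L^r}\le\int|k_\lambda(y)|\,|y|\,dy\ \|\nabla B\|_{L^r}=\lambda^{-1}\int|\check\eta(y)||y|\,dy\ \|\nabla B\|_{L^r}.\qquad\square$$

The inclusion $W^{1/2,r}\subset B^{1/2}_{r,\infty}$ used in Theorem B comes the same way: for $k\ge1$ the symbol $\psi_k(\xi)(1+|\xi|^2)^{-1/4}$ is $2^{-k/2}$ times a function of $2^{-k}\xi$ bounded in $C^{n+1}$ with support in a fixed annulus, and for $k=0$ it is a fixed function in $C_c^\infty$.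

## Plates over the tubes: proof of Theorem A

Let $1\le r<2$ (the value $r=1$ is needed for Theorem B). Write $x=(x_1,x_2,x'')$, $v=(v_1,v_2,v'')$, $s=v_2/v_1$, and omit $x'',v''$ if $n=2$. Besides $\chi,\kappa$ fix $0\le a\in C_c^\infty(\mathbb R^{n-2})$, $a\not\equiv0$ ($a=1$ if $n=2$). Constants $C,c>0$ depend only on $n$, $r$ and the cutoffs, not on $\tau,K,W,\lambda$.

**Step 1: the functions.** We choose the parameters in this order. Fix $\tau\le\frac14$ and $q$ as in the first section. Then fix an integer $K\ge C_r\tau^{-2-2/(2-r)}$, which fixes $N$ and $w$. Then take $0<W\le w/8$, to be made small, and put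
$$\lambda=\frac2{\tau W},\qquad V_j=\{(v_1,v_2):1\le v_1\le2,\ \theta_j\le v_2/v_1<\theta_j+W\}.$$
The $\theta_j$ are distinct multiples of $2^{-2K-q}\ge W$, so the $V_j$ are disjoint, and $|V_j|=\int_1^2v_1\,dv_1\,W=\frac32W$. Define
$$f(x,v)=\chi(x_1)\,a(x'')\,\mathbf 1_{[0,1]^{n-2}}(v'')\sum_j\mathbf 1_{V_j}(v_1,v_2)\,\kappa\Big(\frac{x_2-sx_1-b_j}w\Big)e^{i\lambda(x_2-sx_1)}.$$

**Step 2: the norm of $f$ in $X_r$, from the count in Lemma 1(c).** $f$ is bounded, compactly supported, and smooth in $x$ for each $v$, so $v\cdot\nabla_xf$ may be computed pointwise. As $v_1\partial_{x_1}+v_2\partial_{x_2}$ annihilates $x_2-sx_1$,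
$$g=v\cdot\nabla_xf=\mathbf 1_{[0,1]^{n-2}}(v'')\big(v_1\chi'(x_1)a+\chi(x_1)\,v''\!\cdot\!\nabla a\big)\sum_j\mathbf 1_{V_j}\,\kappa\Big(\frac{x_2-sx_1-b_j}w\Big)e^{i\lambda(x_2-sx_1)}.$$
On the support of the $j$-th term of $f$ or $g$ we have $|x_1|\le1$ and
$$|x_2-y_j(x_1)|\le|x_2-sx_1-b_j|+|s-\theta_j||x_1|\le\frac w2+W\le w,$$
so $(x_1,x_2)\in F_j$. The $V_j$ are disjoint and $v$ is bounded on the support, hence
$$\int(|f|^2+|g|^2)\,dv\le C\,W\,n(x_1,x_2)\,\mathbf 1_{\operatorname{supp}a}(x'').$$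
By Lemma 1(c),
$$\|f\|_{X_r}\le C\,W^{1/2}\Big(\int n^{r/2}\Big)^{1/r}\le C\,W^{1/2}(\tau Nw)^{1/r}.\tag{5}$$

**Step 3: the average is large in the central strip.** Let $\rho=\rho_\varphi[f]$. On the $v$-support of $f$ we have $0\le s<2$, so $0\le v_2\le4$ and $\varphi=1$. With $dv_1dv_2=v_1dv_1ds$,
$$\rho(x)=\tfrac32\,\chi(x_1)\,a(x'')\sum_j\int_{\theta_j}^{\theta_j+W}\kappa\Big(\frac{x_2-sx_1-b_j}w\Big)e^{i\lambda(x_2-sx_1)}\,ds.\tag{6}$$
Let $G_j=\{|x_1|\le\frac\tau2,\ |x_2-y_j(x_1)|\le\frac w8\}$ and take $(x_1,x_2)\in G_j\subset F_j$. By Lemma 1(a) the point lies in no other $F_l$, so by Step 2 only the $j$-th term of (6) is nonzero. Also $\chi(x_1)=1$, and $|x_2-sx_1-b_j|\le\frac w8+W\le\frac w4$, so $\kappa=1$. The phase is $\lambda(x_2-\theta_jx_1)-\lambda(s-\theta_j)x_1$; its first part does not depend on $s$, and $|\lambda(s-\theta_j)x_1|\le\lambda W\frac\tau2=1$. Thus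
$$|\rho(x)|\ge\tfrac32\,a(x'')\,W\cos1\ge\tfrac12\,a(x'')\,W .$$
The $G_j$ are disjoint, each of area $\tau w/4$. Therefore
$$\|\rho\|_{L^r}\ge c\,W(\tau Nw)^{1/r}.\tag{7}$$

**Step 4: almost all of $\rho$ sits at frequency $\lambda$.** Let $\Theta$ be an annular cutoff with $S=2$. By (6), $\rho=\sum_j\int_{\theta_j}^{\theta_j+W}e^{i\lambda\omega_s\cdot x}B_{j,s}\,ds$ with $\omega_s=(-s,1,0,\dots,0)$ and $B_{j,s}=\frac32\chi(x_1)a(x'')\kappa\big(\frac{x_2-sx_1-b_j}w\big)$. The $B_{j,s}$ are supported in a fixed bounded set (recall $|s|\le2$, $|b_j|\le2$), and $\|\nabla B_{j,s}\|_{L^r}\le C/w$. By Minkowski's inequality, Lemma 2(ii) and $Nw\le1$,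
$$\|(1-\Theta(D/\lambda))\rho\|_{L^r}\le C\,NW\lambda^{-1}w^{-1}\le C\,W\lambda^{-1}w^{-2}.$$
On the other hand $\tau Nw\le1$ and $1/r\le1$, so (7) and (2) give $\|\rho\|_{L^r}\ge cW\tau Nw\ge c'W\tau^3$. Hence there is $C_*$, depending only on $n,r$ and the cutoffs, such that
$$\lambda\ge C_*\tau^{-3}w^{-2}\ \Longrightarrow\ \|\Theta(D/\lambda)\rho\|_{L^r}\ge\tfrac12\|\rho\|_{L^r}\ge c\,W(\tau Nw)^{1/r}.\tag{8}$$
With $\tau,q,K$ fixed, $w$ and $N$ are fixed and $\lambda=2/(\tau W)\to\infty$ as $W\to0$. So both $W\le w/8$ and the condition in (8) hold once $W$ is small.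

**Step 5: the ratio.** Since $\lambda^{1/2}W=\sqrt2\,\tau^{-1/2}W^{1/2}$, (8) and (5) give
$$\lambda^{1/2}\|\Theta(D/\lambda)\rho\|_{L^r}\ \ge\ c\,\tau^{-1/2}W^{1/2}(\tau Nw)^{1/r}\ \ge\ c\,\tau^{-1/2}\|f\|_{X_r}.\tag{9}$$
Let $1<r<2$. By Lemma 2(i), $\|\rho\|_{W^{1/2,r}}\ge c\,\tau^{-1/2}\|f\|_{X_r}$, with $c>0$ independent of $\tau\in(0,\frac14]$. Letting $\tau\to0$, the ratio is unbounded, and by the reduction to a ratio some $f\in X_r$ has $\rho_\varphi[f]\notin W^{1/2,r}$. This proves Theorem A, and with it the conjecture. $\blacksquare$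

## The size of the loss: Theorem B, Part 3

Here $\lambda$ is prescribed, and we let $\tau$ be as small as the conditions of the previous section allow. Let $1\le r<2$, $p=2+\frac2{2-r}$, and set
$$\tau=A(\log\lambda)^{-1/p},\qquad K=\lceil C_r\tau^{-p}\rceil=\lceil C_rA^{-p}\log\lambda\rceil,\qquad W=\frac2{\tau\lambda}.$$
Choose $A=A(r)$ so large that $C_rA^{-p}\le\frac1{16}$; then $K\le\frac1{16}\log\lambda+1$. For $\lambda$ large, $\tau\le\frac14$.

We check the two requirements. Since $2^{-q}>\tau/16$, we have $w\ge\tau^22^{-2K}/128$. The first requirement, $W\le w/8$, reads $\lambda\ge16/(\tau w)$, and $16/(\tau w)\le2048\,\tau^{-3}2^{2K}$. The second is $\lambda\ge C_*\tau^{-3}w^{-2}$, whose right side is at most $128^2C_*\tau^{-7}2^{4K}$. Both follow from $\lambda\ge C\tau^{-7}2^{4K}$. Now $2^{4K}\le16\cdot2^{\frac14\log\lambda}\le16\lambda^{1/4}$, and $\tau^{-7}$ is a power of $\log\lambda$ times a constant, so this holds for $\lambda\ge\lambda_0$.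

Then (9), applied to $f/\|f\|_{X_r}$, shows that the supremum in Part 3 is at least $c\,\tau^{-1/2}=cA^{-1/2}(\log\lambda)^{1/(2p)}$. Finally $p=\frac{6-2r}{2-r}$, so $\frac1{2p}=\frac{2-r}{4(3-r)}=\gamma_r$. $\square$

## Disintegrating an arbitrary weight $\varphi$ along slopes

For Parts 1 and 2 let $\varphi\in L^\infty_c$ not vanish a.e. We prepare $\varphi$ so that it can be used like the indicator function above.

**Step 1: a good set of velocities.** If $O$ is orthogonal and $f_O(x,v)=f(Ox,Ov)$, then $v\cdot\nabla_xf_O(x,v)=(v\cdot\nabla_xf)(Ox,Ov)$ and $\rho_{\varphi\circ O}[f_O](x)=\rho_\varphi[f](Ox)$. All norms in question are invariant (the $\psi_k$ are radial). Using, if necessary, the reflection $v_1\mapsto-v_1$, we may assume that $\{\varphi\ne0,\ v_1>0\}$ has positive measure. Then for suitable $c_0,\alpha>0$ and $R$ the set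
$$Q=\{|\varphi|\ge c_0,\ v_1\ge\alpha,\ |v|\le R\}$$
has positive measure. On $Q$ we have $|s|=|v_2/v_1|\le S_0:=R/\alpha$. Put $\sigma(v)=\overline{\varphi(v)}/|\varphi(v)|$ on $Q$, so that $|\sigma|=1$ and $\sigma\varphi=|\varphi|$.

**Step 2: densities in the slope.** Let
$$\Phi(s)=\iint\mathbf 1_Q(v_1,sv_1,v'')\,v_1\,dv_1dv'',\qquad\Phi_1(s)=\iint(\mathbf 1_Q|\varphi|)(v_1,sv_1,v'')\,v_1\,dv_1dv''.$$
They are bounded, vanish for $|s|>S_0$, and $\Phi_1\ge c_0\Phi\ge0$. By $dv_1dv_2=v_1dv_1ds$, for bounded $h$,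
$$\int_Qh(v_2/v_1)\,dv=\int h\,\Phi\,ds,\qquad\int_Qh(v_2/v_1)|\varphi|\,dv=\int h\,\Phi_1\,ds .$$
In particular $\int\Phi=|Q|>0$. From now on $\Theta$ is an annular cutoff with $S=S_0+2$, and constants may also depend on $\varphi$ and on the choices made from it.

## A full fan of directions: $r>2$

This proves Part 2, and with it Part 1 for $r>2$, because then $s=\frac12>\frac1r$ is allowed. Write $\mu>1/r$ for the regularity index and keep $s=v_2/v_1$; for $r=\infty$ read $1/r=0$. Put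
$$f(x,v)=\mathbf 1_Q(v)\sigma(v)\chi(x_1)a(x'')\kappa(x_2-sx_1)e^{i\lambda(x_2-sx_1)}.$$

**Step 1: norm.** Again $v\cdot\nabla_x$ differentiates only $\chi$ and $a$. So $f$ and $g$ are bounded, uniformly in $\lambda$, with support in a fixed bounded set. Hence $\|f\|_{X_r}\le C$.

**Step 2: the average.** We have $\rho=\chi(x_1)a(x'')\int\Phi_1(s)\kappa(x_2-sx_1)e^{i\lambda(x_2-sx_1)}ds$. Let $\lambda\ge8$, $|x_1|\le\frac1{(1+S_0)\lambda}$ and $|x_2|\le\frac18$. For $|s|\le S_0$, $|x_2-sx_1|\le\frac18+\frac1\lambda\le\frac14$, so $\kappa=1$; also $\chi=1$ and $|\lambda sx_1|\le1$. Hence $|\rho|\ge a(x'')\cos1\int\Phi_1\ge c\,a(x'')$ there, and $\|\rho\|_{L^r}\ge c\lambda^{-1/r}$.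

**Step 3: localization and conclusion.** The amplitudes $\chi a\kappa(x_2-sx_1)$ have gradients bounded in $L^r$ uniformly in $|s|\le S_0$. So Lemma 2(ii) and Minkowski's inequality give $\|(1-\Theta(D/\lambda))\rho\|_{L^r}\le C\lambda^{-1}$. As $1/r<1$, this is at most $\frac12\|\rho\|_{L^r}$ for $\lambda$ large, so $\|\Theta(D/\lambda)\rho\|_{L^r}\ge c\lambda^{-1/r}$. With $\mu_1=\min(\mu,1)$, Lemma 2(i) yields
$$\|\rho\|_{B^\mu_{r,\infty}}\ge\|\rho\|_{B^{\mu_1}_{r,\infty}}\ge c\,\lambda^{\mu_1-1/r}\to\infty,$$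
since $1/r<\mu_1$, while $\|f\|_{X_r}\le C$. The reduction to a ratio finishes the proof. $\square$

## Shearing the tubes into a density point: $1\le r<2$

It remains to prove Part 1 for $1\le r<2$. The sectors of Theorem A must now avoid the slopes where $\Phi$ is small. We do this by compressing the whole family of slopes into a tiny interval next to a density point.

**Step 1: choices, in order.** Since $\int\Phi>0$, there is $c_1>0$ such that $P=\{\Phi\ge c_1\}$ has positive measure. Let $s_0\in P$ be a Lebesgue density point of $P$; $|s_0|\le S_0$. Choose $\tau$, $q$, $K$, $W$ and $\lambda=\frac2{\tau W}$ as for Theorem A, with $W\le w/8$ and $\lambda\ge C_*\tau^{-3}w^{-2}$, where $C_*$ may have to be enlarged (Step 4) but depends only on $n,r,\varphi$ and the cutoffs. Only then choose $\varepsilon\in(0,1]$ so small that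
$$\big|[s_0,s_0+2\varepsilon]\setminus P\big|\le\tfrac12\varepsilon W .$$
This is possible because $W$ is already fixed and the left side is $o(\varepsilon)$. Let $I_j=[s_0+\varepsilon\theta_j,\ s_0+\varepsilon\theta_j+\varepsilon W)$. These intervals are disjoint, lie in $[s_0,s_0+2\varepsilon]$, and satisfy $|I_j\cap P|\ge\frac12\varepsilon W$. Put $\lambda'=\lambda/\varepsilon$ and
$$f(x,v)=\mathbf 1_Q(v)\sigma(v)\chi(x_1)a(x'')\sum_j\mathbf 1_{I_j}(s)\,\kappa\Big(\frac{x_2-sx_1-\varepsilon b_j}{\varepsilon w}\Big)e^{i\lambda'(x_2-sx_1)},\qquad s=\frac{v_2}{v_1}.$$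

**Step 2: norm.** The map $L(x_1,x_2)=(x_1,\ s_0x_1+\varepsilon x_2)$ has determinant $\varepsilon$ and carries the line $x_2=y_j(x_1)$ to the line of slope $s_0+\varepsilon\theta_j$ and intercept $\varepsilon b_j$. On the support of the $j$-th term,
$$|x_2-s_0x_1-\varepsilon y_j(x_1)|\le|x_2-sx_1-\varepsilon b_j|+|s-s_0-\varepsilon\theta_j||x_1|\le\frac{\varepsilon w}2+\varepsilon W\le\varepsilon w,$$
so $(x_1,x_2)\in L(F_j)$. The same holds for $g$, in which only $\chi$ and $a$ are differentiated. Since $|\{v\in Q:s\in I_j\}|=\int_{I_j}\Phi\le C\varepsilon W$ and the $I_j$ are disjoint, $\int(|f|^2+|g|^2)dv\le C\varepsilon W\,n(L^{-1}(x_1,x_2))\mathbf 1_{\operatorname{supp}a}(x'')$. Changing variables and using Lemma 1(c),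
$$\|f\|_{X_r}\le C(\varepsilon W)^{1/2}\Big(\varepsilon\int n^{r/2}\Big)^{1/r}\le C(\varepsilon W)^{1/2}(\varepsilon\tau Nw)^{1/r}.\tag{10}$$

**Step 3: the average.** Here
$$\rho=\chi(x_1)a(x'')\sum_j\int_{I_j}\Phi_1(s)\,\kappa\Big(\frac{x_2-sx_1-\varepsilon b_j}{\varepsilon w}\Big)e^{i\lambda'(x_2-sx_1)}ds.$$
Let $(x_1,x_2)\in L(G_j)$, that is, $|x_1|\le\frac\tau2$ and $|x_2-s_0x_1-\varepsilon y_j(x_1)|\le\frac{\varepsilon w}8$. The sets $L(F_l)$ are disjoint in this strip by Lemma 1(a), so only the $j$-th term is nonzero. For $s\in I_j$, $|x_2-sx_1-\varepsilon b_j|\le\frac{\varepsilon w}8+\varepsilon W\le\frac{\varepsilon w}4$, so $\kappa=1$; also $\chi=1$. Up to the factor $e^{i\lambda'(x_2-(s_0+\varepsilon\theta_j)x_1)}$, which does not depend on $s$, the phase is $-\lambda'(s-s_0-\varepsilon\theta_j)x_1$, and $|\lambda'(s-s_0-\varepsilon\theta_j)x_1|\le\frac\lambda\varepsilon\cdot\varepsilon W\cdot\frac\tau2=1$. Since $\Phi_1\ge0$, and $\Phi_1\ge c_0c_1$ on $P$,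
$$|\rho|\ge a(x'')\cos1\int_{I_j}\Phi_1\,ds\ge c\,a(x'')\,\varepsilon W .$$
The sets $L(G_j)$ are disjoint with area $\varepsilon\tau w/4$, so
$$\|\rho\|_{L^r}\ge c\,\varepsilon W(\varepsilon\tau Nw)^{1/r}.\tag{11}$$

**Step 4: localization, uniformly in $\varepsilon$.** $\rho$ is a superposition of terms $e^{i\lambda'\omega_s\cdot x}B_{j,s}$ with $|s|\le|s_0|+2\varepsilon\le S_0+2=S$ and weights $\Phi_1(s)\,ds$. The amplitudes $B_{j,s}=\chi a\,\kappa\big(\frac{x_2-sx_1-\varepsilon b_j}{\varepsilon w}\big)$ have support of measure at most $C\varepsilon w$ and gradient at most $C(\varepsilon w)^{-1}$. By Lemma 2(ii) at frequency $\lambda'=\lambda/\varepsilon$, Minkowski's inequality, $N\le w^{-1}$ and $w^{1/r}\le1$,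
$$\|(1-\Theta(D/\lambda'))\rho\|_{L^r}\le C\,N\,\varepsilon W\,\frac\varepsilon\lambda\,\frac{(\varepsilon w)^{1/r}}{\varepsilon w}\le C\,\varepsilon W\,\varepsilon^{1/r}\,\lambda^{-1}w^{-2},$$
whereas by (11) and (2), $\|\rho\|_{L^r}\ge c\,\varepsilon W\,\varepsilon^{1/r}\,\tau Nw\ge c'\,\varepsilon W\,\varepsilon^{1/r}\,\tau^3$. The factors in $\varepsilon$ are the same on both sides. So if $C_*$ is large enough, $\lambda\ge C_*\tau^{-3}w^{-2}$ implies $\|\Theta(D/\lambda')\rho\|_{L^r}\ge\frac12\|\rho\|_{L^r}$ for every $\varepsilon\in(0,1]$ admitted in Step 1. This is why $\varepsilon$ could be chosen last.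

**Step 5: the ratio.** We have $\lambda'^{1/2}\varepsilon W=(\varepsilon\lambda W^2)^{1/2}=\sqrt2\,\tau^{-1/2}(\varepsilon W)^{1/2}$. By Lemma 2(i), Step 4, (11) and (10),
$$\|\rho\|_{B^{1/2}_{r,\infty}}\ge c\,\lambda'^{1/2}\|\Theta(D/\lambda')\rho\|_{L^r}\ge c\,\tau^{-1/2}(\varepsilon W)^{1/2}(\varepsilon\tau Nw)^{1/r}\ge c\,\tau^{-1/2}\|f\|_{X_r},$$
with $c>0$ independent of $\tau$. Letting $\tau\to0$ and using the reduction to a ratio with $Y=B^{1/2}_{r,\infty}$ proves Part 1 for $1\le r<2$.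

For $r=2$ the $H^{1/2}$ gain holds by the classical averaging lemma, and for $1<r<\infty$, $r\ne2$, it fails by what has been shown together with $W^{1/2,r}\subset B^{1/2}_{r,\infty}$. So for $1<r<\infty$ the $W^{1/2,r}$ gain holds if and only if $r=2$. $\blacksquare$
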